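\title{Convexity and uniqueness for harmonic mappings with Blaschke dilatation}

\begin{abstract}
The generalized Riemann mapping theorem provides, for a bounded simply connected domain $\Omega$ with locally connected boundary and an analytic self-map $\omega$ of the unit disk, a normalized univalent harmonic map into $\Omega$ with dilatation $\omega$ and boundary values on $\partial\Omega$. This map is known to be unique when $\Omega$ is convex and $\omega$ is a finite Blaschke product. We show that convexity cannot be omitted: for every $N\ge2$ there are a disk with $N+2$ straight slits and a Blaschke product of order $N$ that admit two distinct solutions. The two maps come from a fold in a finite-dimensional family of harmonic maps onto star-shaped polygons. We also show that uniqueness holds, for every dilatation, when $\Omega$ is strictly starlike with respect to the base point.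
\end{abstract}

\section{Introduction}

Let $\mathbb D$ be the open unit disk and let $\omega$ be analytic in $\mathbb D$ with $\omega(\mathbb D)\subset\mathbb D$. We consider harmonic functions $f=h+\overline g$, with $h$ and $g$ analytic in $\mathbb D$, that solve
\begin{equation}\label{eq:beltrami}
\overline{f_{\bar z}}=\omega f_z,\qquad\text{that is,}\qquad g'=\omega h'.
\end{equation}
The function $\omega$ is the \emph{dilatation} of $f$. The Jacobian of $f$ is $|f_z|^2(1-|\omega|^2)$, so $f$ preserves orientation, and where $f_z\ne0$ it sends infinitesimal circles to ellipses whose axes have ratio $(1+|\omega|)/(1-|\omega|)$. For $\omega\equiv0$ the solutions are the analytic functions. A solution is \emph{univalent} if it is one-to-one in $\mathbb D$.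

We call $\Omega\subset\mathbb C$ \emph{admissible} if it is a bounded simply connected domain with locally connected boundary and $0\in\Omega$. The \emph{cluster set} of $f$ at $y\in\partial\mathbb D$ is the set of all limits of sequences $f(z_n)$ with $z_n\in\mathbb D$, $z_n\to y$.

\begin{definition}\label{def:grmt}
Let $\Omega$ be admissible. A \emph{GRMT solution} for $(\Omega,\omega)$ is a univalent solution $f$ of \eqref{eq:beltrami} such that
\begin{itemize}
\item[(i)] $f(\mathbb D)\subset\Omega$, $f(0)=0$ and $f_z(0)>0$;
\item[(ii)] there is a countable set $E\subset\partial\mathbb D$ such that for $e^{it}\notin E$ the unrestricted limit $f^*(t)=\lim_{z\to e^{it}}f(z)$ exists and lies in $\partial\Omega$;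
\item[(iii)] for $e^{it}\in E$ the one-sided limits $f^*(t\pm)$ exist and lie in $\partial\Omega$, and the cluster set of $f$ at $e^{it}$ is the straight segment joining them.
\end{itemize}
\end{definition}

The generalized Riemann mapping theorem (GRMT) asserts that such a solution exists for every admissible $\Omega$ and every $\omega$. The definition does not ask that $f(\mathbb D)=\Omega$. The boundary function may jump, and a jump cuts off the part of $\Omega$ behind the cluster segment.

\begin{example}\label{ex:square}
Let $Q$ be the Poisson integral of the step function equal to $\frac\pi4(1+i)\,i^{\,l-1}$ on the $l$-th quarter $\frac\pi2(l-1)<t<\frac\pi2l$ of the circle. The $n$-th Fourier coefficient of this step function is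
\[
\frac\pi4(1+i)\cdot\frac1{2\pi}\cdot\frac{1-e^{-in\pi/2}}{in}\sum_{l=1}^4 i^{(l-1)(1-n)},
\]
which is $1/n$ for $n\equiv1\pmod 4$ and $0$ otherwise. Hence $Q=h+\overline g$ with $h'=1/(1-z^4)$ and $g'=-z^2/(1-z^4)$, and the dilatation is $-z^2$. The cluster sets at the four points $i^{\,l}$ are the sides of the square with vertices $\frac\pi4(\pm1\pm i)$, and Lemma~\ref{lem:count} below shows that $Q$ maps $\mathbb D$ univalently onto the open square. So $Q$ is a GRMT solution for $(\Omega,-z^2)$ whenever $\Omega$ contains the open square and has the four vertices on its boundary. The map touches $\partial\Omega$ at four points and ignores the rest of it.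
\end{example}

Is the GRMT solution unique? The following result is known.

\begin{theorem}\label{thm:known}
Let $\Omega$ be admissible and convex, and let $\omega$ be a finite Blaschke product of order $N\ge1$. Then any two GRMT solutions for $(\Omega,\omega)$ coincide.
\end{theorem}

The question we answer is taken from \cite{uniq}: is convexity needed here? That is, if $\Omega$ is admissible and $\omega$ is a finite Blaschke product of order $N\ge1$, is there always exactly one GRMT solution, or do some such $\Omega$ and $\omega$ admit two? One might guess that convexity is superfluous. For $\omega\equiv0$ a GRMT solution is a conformal map onto $\Omega$ (Remark~\ref{rem:onto}), so it is unique for every admissible domain, and the normalization (i) is the one that gives uniqueness in that case. The guess is wrong.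

\begin{theorem}\label{thm:A}
For every $N\ge2$ there are an admissible domain $\Omega$, namely a disk minus $N+2$ disjoint straight slits issuing from its boundary circle, and a Blaschke product
\[
\omega(z)=e^{i\beta}\Big(\frac{z+c}{1+\bar cz}\Big)^N
\]
of order $N$ such that $(\Omega,\omega)$ has two distinct GRMT solutions.
\end{theorem}

We do not decide whether uniqueness can fail for order exactly $N=1$. Convexity can, however, be weakened, and then no restriction on $\omega$ is needed. We call $\Omega$ \emph{strictly starlike} with respect to $0$ if $\lambda\overline\Omega\subset\Omega$ for $0\le\lambda<1$.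

\begin{theorem}\label{thm:B}
Let $\Omega$ be admissible and strictly starlike with respect to $0$, and let $\omega:\mathbb D\to\mathbb D$ be any analytic function. Then any two GRMT solutions for $(\Omega,\omega)$ coincide.
\end{theorem}

This contains Theorem~\ref{thm:known}. Indeed, let $\Omega$ be convex and contain a disk $\Delta$ about $0$. For $w\in\overline\Omega$ the disk $\lambda w+(1-\lambda)\Delta$ lies in the convex set $\overline\Omega$, whose interior is $\Omega$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (0:3)--(-15:1)--(90:3)--(75:1)--(180:3)--(165:1)--(270:3)--(255:1)--cycle;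
\draw (0:3)--(-15:1)--(90:3)--(75:1)--(180:3)--(165:1)--(270:3)--(255:1)--cycle;
\draw[dashed] (8:3)--(-15:1)--(98:3)--(75:1)--(188:3)--(165:1)--(278:3)--(255:1)--cycle;
\draw[thick] (0,0) circle (3);
\draw[very thick] (-15:1)--(2.643,1.418);
\draw[very thick,rotate=90] (-15:1)--(2.643,1.418);
\draw[very thick,rotate=180] (-15:1)--(2.643,1.418);
\draw[very thick,rotate=270] (-15:1)--(2.643,1.418);
\fill (0,0) circle (1.2pt) node[left] {$0$};
\fill (-15:1) circle (1.5pt) node[below left] {$R_1$};
\node[right] at (-2:3) {$W_1$};
\node[above] at (88:3) {$W_2$};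
\node at (1.75,1.0) {$L_1$};
\end{tikzpicture}
\caption{Schematic picture for $N=2$. The domain is the disk minus four slits $L_l$ (thick). Each of the two harmonic maps sends the unit disk onto a star-shaped polygon (shaded for one map, dashed for the other). The reflex vertices $R_l$ of both polygons are the ends of the slits; the tips $W_l$ may lie anywhere on the circle.}
\label{fig:star}
\end{figure}

The idea behind Theorem~\ref{thm:A} is to exploit the freedom seen in Example~\ref{ex:square}. We use harmonic maps onto star-shaped polygons with $M=N+2$ tips $W_l$ and $M$ reflex vertices $R_l$, as in Figure~\ref{fig:star}. Two such maps are GRMT solutions for the same slit disk as soon as they have the same reflex vertices, all their tips lie on one circle, and $\arg f_z$ agrees at the base point. The family has $3M+1$ real parameters, and these are $2M+M+1$ real conditions. So the data are the values of a map $\Psi$ between spaces of equal dimension, and uniqueness for all domains would make $\Psi$ injective. An injective map cannot have Jacobians of both signs, and we show that the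 Jacobian of $\Psi$ changes sign. It can be computed in the limit where the tips go to infinity; the sign change then persists for long finite spikes.

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:family} introduces the family, and Section~\ref{sec:example} works out its symmetric members for $N=2$, which show the mechanism and just fail to produce a sign change. Sections~\ref{sec:kernel} and~\ref{sec:fold} locate the sign change, and Section~\ref{sec:slit} builds the domain. Section~\ref{sec:starlike} proves Theorem~\ref{thm:B} and can be read directly after Section~\ref{sec:tools}.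

\section{Indices, jumps and step maps}\label{sec:tools}

\subsection*{Index and degree}
If $\varphi$ is continuous and nonvanishing on a positively oriented Jordan curve, its \emph{index} on the curve is the winding number of the image curve about $0$. The index of an isolated zero is the index on small circles around it. We use three standard facts. The index is unchanged under homotopies through nonvanishing functions; in particular $\varphi$ and $\psi$ have the same index if $|\varphi-\psi|<|\varphi|$ on the curve. If $\varphi$ is continuous on the closure of a domain bounded by a piecewise smooth Jordan curve, has no zero on the boundary and finitely many zeros inside, then its index on the boundary is the sum of the indices of the zeros; for an annulus this sum is the index on the outer circle minus the index on the inner one. A zero at which $\varphi$ is $C^1$ with nonzero Jacobian has index equal to the sign of the Jacobian.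

In $\mathbb R^n$ we use the Brouwer degree $\deg(\Psi,U,y)$ of a continuous map $\Psi:\overline U\to\mathbb R^n$ on a closed ball, defined for $y\notin\Psi(\partial U)$. It is locally constant in $y$, and if $y$ has a single preimage, near which $\Psi$ is $C^1$ with nonzero Jacobian, it is the sign of that Jacobian.

\begin{lemma}\label{lem:fold}
Let $U\subset\mathbb R^n$ be an open ball and let $\Psi:\overline U\to\mathbb R^n$ be continuous and $C^1$ in $U$. If $\det d\Psi(m_+)>0>\det d\Psi(m_-)$ for some $m_\pm\in U$, then $\Psi$ is not injective.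
\end{lemma}

\begin{proof}
If $\Psi$ were injective, $\Psi(U)$ would be a connected set disjoint from $\Psi(\partial U)$, so the degree would be constant on it. But the degree is $+1$ at $\Psi(m_+)$ and $-1$ at $\Psi(m_-)$.
\end{proof}

Equation \eqref{eq:beltrami} is real-linear: real linear combinations of solutions and constants are solutions. For indices, solutions behave like analytic functions.

\begin{lemma}\label{lem:local}
Let $\varphi$ be a nonconstant solution of \eqref{eq:beltrami}, let $z_1\in\mathbb D$, and let $k\ge0$ be the order of the zero of $\varphi_z$ at $z_1$. Then $z_1$ is an isolated zero of $\varphi-\varphi(z_1)$ of index $k+1$. If $\varphi$ is univalent, then its Jacobian is positive in $\mathbb D$, and $\varphi$ is a homeomorphism onto the open set $\varphi(\mathbb D)$.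
\end{lemma}

\begin{proof}
If $\varphi_z\equiv0$ then $\varphi_{\bar z}\equiv0$ and $\varphi$ is constant, so $k$ is finite. With $\zeta=z-z_1$, integration of $g'=\omega h'$ gives
\[
\varphi(z)-\varphi(z_1)=a\zeta^{k+1}+\overline{\omega(z_1)\,a\zeta^{k+1}}+O(|\zeta|^{k+2}),\qquad a\ne0 .
\]
Since $|\omega(z_1)|<1$, the first term dominates the others on all small circles. Suppose $k\ge1$, and take such a circle with $z_1$ the only zero of $\varphi_z$ inside. For $w\neq\varphi(z_1)$ close to $\varphi(z_1)$, the function $\varphi-w$ still has index $k+1$ on the circle, while each zero inside has index $1$. So $w$ has at least two preimages, and $\varphi$ is not univalent. Thus a univalent solution has $\varphi_z\neq0$ everywhere, and the inverse function theorem applies.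
\end{proof}

\subsection*{Jumps}
A harmonic function with expansion $\sum_{n\in\mathbb Z}c_nr^{|n|}e^{int}$ in $\mathbb D$ is $h+\overline g$ with
\begin{equation}\label{eq:fourier}
zh'(z)=\sum_{n\ge1}nc_nz^n,\qquad zg'(z)=\sum_{n\ge1}n\,\overline{c_{-n}}\,z^n .
\end{equation}
We write $P(z,y)=(1-|z|^2)/|y-z|^2=\sum_{n\in\mathbb Z}r^{|n|}e^{in(t-\tau)}$ for the Poisson kernel ($z=re^{it}$, $y=e^{i\tau}$), and we recall the sawtooth series
\begin{equation}\label{eq:saw}
\sum_{n\ne0}\frac{e^{in\theta}}{n}=i(\pi-\theta)\qquad(0<\theta<2\pi).
\end{equation}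
For a GRMT solution $f$, the function $f^*$ is defined off $E$ and has one-sided limits at every point: on $E$ by (iii), and off $E$ because the unrestricted limit makes $f^*$ continuous there. We call $t$ a \emph{jump point} if $J=f^*(t+)-f^*(t-)\ne0$. The dilatation dictates the direction of each jump.

\begin{lemma}\label{lem:jump}
Let $f$ be a GRMT solution for $(\Omega,\omega)$ with a jump $J\neq0$ at $t$. Then $\omega(re^{it})\to\overline J/J$ as $r\to1$. Consequently, if two GRMT solutions with the same $\omega$ both jump at $t$, their cluster segments at $e^{it}$ are parallel.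
\end{lemma}

\begin{proof}
Being bounded and harmonic, $f$ is the Poisson integral of its radial limit function, which is $f^*$ almost everywhere. By \eqref{eq:saw}, $\sigma(u)=\sum_{n\ne0}e^{in(u-t)}/(2\pi in)$ has jump $1$ at $u=t$. So $f^*=J\sigma+f_1$, where $f_1$ is bounded and has a limit $\alpha$ as $u\to t$. By \eqref{eq:fourier}, at $z=re^{it}$ the term $J\sigma$ contributes $\frac{J}{2\pi i}\frac r{1-r}$ to $zh'$ and $\frac{\overline J}{2\pi i}\frac r{1-r}$ to $zg'$. The term $f_1$ contributes to $zh'$ the integral $\frac1{2\pi}\int f_1(u)\,ze^{-iu}(1-ze^{-iu})^{-2}du$. The kernel has mean zero, so $f_1$ may be replaced by $f_1-\alpha$, and $1-r$ times the integral is at most the Poisson integral of $|f_1-\alpha|$ at $re^{it}$, which tends to $0$. The contribution to $zg'$ is the same integral with $\overline{f_1}$ in place of $f_1$. Hence $\omega=zg'/zh'\to\overline J/J$. If another solution jumps by $J'$, then $\overline{J'}/J'=\overline J/J$, so $J'/J$ is real.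
\end{proof}

\begin{remark}\label{rem:onto}
If $\sup|\omega|<1$ there are no jumps. Then all cluster values lie in $\partial\Omega$, the open set $f(\mathbb D)$ is closed in $\Omega$, and $f(\mathbb D)=\Omega$. For $\omega=z^N$ every point of the circle may carry a jump, and a jump at $t$ is a real multiple of $e^{-iNt/2}$.
\end{remark}

\subsection*{Step maps}
For maps with finitely many boundary values, univalence is read off from a polygon.

\begin{lemma}\label{lem:count}
Let $f$ be harmonic in $\mathbb D$ with positive Jacobian, and let $y_1,\dots,y_p$ be points of $\partial\mathbb D$ in counterclockwise order. Suppose that $f$ extends continuously to $\overline{\mathbb D}\setminus\{y_1,\dots,y_p\}$ with a constant value $w_j$ on the arc from $y_j$ to $y_{j+1}$, and that the cluster set at $y_j$ is the segment $[w_{j-1},w_j]$ (indices mod $p$). Let $\Gamma$ be the closed polygonal curve $w_1w_2\cdots w_pw_1$. Then every $w\notin\Gamma$ has exactly $\operatorname{ind}(\Gamma,w)$ preimages in $\mathbb D$. If $\operatorname{ind}(\Gamma,w)\le1$ for all $w$ off a nowhere dense set containing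 $\Gamma$, then $f$ is univalent.
\end{lemma}

\begin{proof}
Let $d=\operatorname{dist}(w,\Gamma)>0$. All cluster values lie on $\Gamma$, so $f^{-1}(w)$ is a compact subset of $\mathbb D$; it is discrete, hence finite, and each of its points is a zero of $f-w$ of index $1$. Choose $r$ so small that $f$ maps $\{z\in\mathbb D:|z-y_j|\le r\}$ into the open $d$-neighborhood $G_j$ of $[w_{j-1},w_j]$ for each $j$, and let $D_r$ be $\mathbb D$ minus the closed disks of radius $r$ about the $y_j$. The number of preimages is the index of $f-w$ on $\partial D_r$. On the parts of $\partial D_r$ on the unit circle $f$ is constant. On the small arc around $y_j$ it runs from $w_{j-1}$ to $w_j$ inside the convex set $G_j$, which does not contain $w$, so this piece can be deformed into the segment. Hence the index is $\operatorname{ind}(\Gamma,w)$. Finally, $f$ is a local homeomorphism, so the set of points with at least two preimages is open; it must be empty if it lies in a nowhere dense set.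
\end{proof}

\section{Harmonic maps onto star-shaped polygons}\label{sec:family}

From here to the end of Section~\ref{sec:slit} we fix $N\ge2$ and put $M=N+2$. We work with the dilatation $z^N$ and normalize at a base point $c\in\mathbb D$, chosen in Section~\ref{sec:fold}; a disk automorphism moves $c$ to $0$ at the very end. Let $s(t)=\sin(t/2)$, so that
\begin{equation}\label{eq:chord}
e^{i\tau}-e^{it}=2i\,e^{i(t+\tau)/2}s(\tau-t).
\end{equation}

Let $h'$ be a rational function without poles in $\mathbb D$, let $g'=z^Nh'$ and $f=h+\overline g$. Put $\psi(t)=e^{iMt/2}h'(e^{it})$. Since $1-\frac M2=-\frac N2$, off the poles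
\begin{equation}\label{eq:tangential}
\partial_tf(e^{it})=i\big(zh'-\overline{z^{N+1}h'}\big)=ie^{-iNt/2}\big(\psi(t)-\overline{\psi(t)}\big).
\end{equation}
So $f$ is constant on the arcs between the poles exactly when $\psi$ is real.

\begin{lemma}\label{lem:pole}
Suppose $\psi$ is real. Let $y=e^{i\tau}$ be a simple pole of $h'$ and $r=\lim_{t\to\tau}(t-\tau)\psi(t)$. Then the cluster set of $f$ at $y$ is the segment joining the values of $f$ on the two adjacent arcs, and the jump in the direction of increasing $t$ is $2\pi re^{-iN\tau/2}$.
\end{lemma}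

\begin{proof}
As $e^{it}-y\sim iy(t-\tau)$, the residue of $h'$ at $y$ is $a=iye^{-iM\tau/2}r=ire^{-iN\tau/2}$. The residue of $g'$ is $y^Na=ire^{iN\tau/2}=-\overline a$. Hence near $y$
\[
f(z)=a\log(z-y)-a\,\overline{\log(z-y)}+v(z)=2ia\arg(z-y)+v(z)
\]
with $v$ continuous at $y$. As $z\to y$ in $\mathbb D$, the limits of $\arg(z-y)$ fill $[\tau+\frac\pi2,\tau+\frac{3\pi}2]$. By \eqref{eq:chord} the upper end is approached along the arc $t<\tau$ and the lower end along $t>\tau$. The jump is $2ia\cdot(-\pi)=2\pi re^{-iN\tau/2}$.
\end{proof}

This tells us how to prescribe the shape of the image. Let $\tau<\tau'$ be consecutive simple poles. If $\psi$ has no zero between them, then $r$ and $r'$ have opposite signs, and the polygon turns by $\pi-\frac N2(\tau'-\tau)$ at the corresponding vertex: a short arc gives a sharp tip. If $\psi$ has one simple zero between them, the turn is $-\frac N2(\tau'-\tau)$: a reflex vertex. A star with $k$ tips and $k$ reflex vertices thus needs $2k$ poles and $k$ zeros on the circle. By \eqref{eq:chord}, a rational function with $p$ poles and $q$ zeros, all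 on the circle, equals a constant times $e^{i(q-p)t/2}$ times a real function there, so $\psi$ can be real only if $p-q=M$. Hence $k=M$.

\subsection*{The family}
Let $\mathcal P\subset\mathbb R^{2M+1}$ be the set of $m=(\xi,\sigma,\kappa)$ with $\kappa>0$,
\[
\xi_1<\sigma_1<\xi_2<\dots<\xi_M<\sigma_M<\xi_{M+1}:=\xi_1+2\pi,\qquad \xi_{l+1}-\xi_l<\frac{2\pi}N\quad(1\le l\le M),
\]
and let $\mathcal Q$ be the set of $(m,\varepsilon)\in\mathcal P\times\mathbb R^M$ with $\xi_l+|\varepsilon_l|<\sigma_l<\xi_{l+1}-|\varepsilon_{l+1}|$ for all $l$, where $\varepsilon_{M+1}=\varepsilon_1$. Both sets are open and convex. Put $x_l=e^{i\xi_l}$, $\zeta_l=e^{i\sigma_l}$ and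
\begin{gather}
h'_{m,\varepsilon}(z)=C\prod_{l=1}^M\frac{\zeta_l-z}{(x_le^{i\varepsilon_l}-z)(x_le^{-i\varepsilon_l}-z)},\qquad C=\kappa\,i^N\exp\Big(i\sum_l\xi_l-\frac i2\sum_l\sigma_l\Big),\label{eq:hprime}\\
f_{m,\varepsilon}(z)=\int_c^zh'_{m,\varepsilon}(w)\,dw+\overline{\int_c^zw^Nh'_{m,\varepsilon}(w)\,dw}.\notag
\end{gather}
Then $f(c)=0$, the dilatation is $z^N$, and the Jacobian $|h'|^2(1-|z|^{2N})$ is positive in $\mathbb D$. The phase of $C$ makes $\psi$ real. By \eqref{eq:chord} the numerator contributes $(2i)^Me^{iMt/2}e^{\frac i2\sum\sigma_l}$ and the denominator $(2i)^{2M}e^{iMt}e^{i\sum\xi_l}$, and $i^Ni^{-M}=-1$, so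
\begin{equation}\label{eq:psi}
\psi(t)=-\kappa\,2^{-M}\prod_{l=1}^M\frac{s(\sigma_l-t)}{s(t-\xi_l-\varepsilon_l)\,s(t-\xi_l+\varepsilon_l)}.
\end{equation}
Let $R_l(m,\varepsilon)=f(\zeta_l)$ be the value of $f$ on the arc containing $\zeta_l$. Integrating along the segment $[c,\zeta_l]$, which avoids the poles, we see that $R_l$ is real-analytic on $\mathcal Q$. Since $\mathcal Q$ is convex and $h'(c)\ne0$, there is also a real-analytic branch $\chi(m,\varepsilon)$ of $\arg h'_{m,\varepsilon}(c)$ on $\mathcal Q$.

\subsection*{The tips}
For $\varepsilon_l>0$ let $W_l$ be the value of $f$ on the short arc $\xi_l-\varepsilon_l<t<\xi_l+\varepsilon_l$. At $\tau_l=\xi_l+\varepsilon_l$ the map jumps from $W_l$ to $R_l$. In \eqref{eq:psi} we have $s(t-\tau_l)\sim(t-\tau_l)/2$ and $s(2\varepsilon_l)=\sin\varepsilon_l$, so Lemma~\ref{lem:pole} gives $\varepsilon_lW_l=Z_l(m,\varepsilon)$, where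
\begin{equation}\label{eq:Z}
Z_l=\varepsilon_lR_l+\pi\kappa\,2^{2-M}\frac{\varepsilon_l}{\sin\varepsilon_l}\,e^{-iN\tau_l/2}\frac{\prod_js(\sigma_j-\tau_l)}{\prod_{j\ne l}s(\tau_l-\xi_j-\varepsilon_j)\,s(\tau_l-\xi_j+\varepsilon_j)}.
\end{equation}
The right side is real-analytic on all of $\mathcal Q$. At $\varepsilon=0$ the denominator is a square and the product $\prod_js(\sigma_j-\xi_l)$ has $l-1$ negative factors. Therefore
\begin{equation}\label{eq:eta}
Z_l(m,0)=|Z_l(m,0)|\,e^{i\eta_l}\neq0,\qquad \eta_l=\eta_l(m)=\pi(l-1)-\frac N2\xi_l .
\end{equation}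
As $\varepsilon\to0$ the tip $W_l=Z_l/\varepsilon_l$ goes to infinity in the direction $\eta_l$. Using the same formula for $l=M+1$, we have
\begin{equation}\label{eq:etagap}
\eta_{l+1}-\eta_l=\pi-\frac N2(\xi_{l+1}-\xi_l)\in(0,\pi),\qquad \eta_{M+1}=\eta_1+\pi M-\pi N=\eta_1+2\pi .
\end{equation}
So the $M$ directions go once around the circle counterclockwise. This is the purpose of the condition $\xi_{l+1}-\xi_l<2\pi/N$.

The case $\varepsilon=0$, where $h'$ has double poles, is the limit in which all tips lie on a circle of infinite radius. The $M$ conditions on the tips are then solved by $\varepsilon=0$, and the remaining data form the map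
\[
\Psi_0:\mathcal P\to\mathbb C^M\times\mathbb R=\mathbb R^{2M+1},\qquad \Psi_0(m)=\big(R_1,\dots,R_M,\chi\big)(m,0).
\]
Our goal in the next three sections is to find a sign change of $J_0=\det d\Psi_0$.

\section{The symmetric family for $N=2$}\label{sec:example}

Let $N=2$, $M=4$, $c=0$, $\varepsilon=0$, and consider the parameters
\[
\xi_l=\xi+\tfrac\pi2(l-1),\qquad\sigma_l=\xi_l+\tfrac\theta2,\qquad0<\theta<\pi,\qquad\kappa>0 .
\]
For $\xi=0$, formula \eqref{eq:hprime} reads $h'=i\kappa e^{-i\theta}(z^4-e^{2i\theta})/(1-z^4)^2$. Let $Q$ be the map of Example~\ref{ex:square} and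
\[
\Pi(z)=\frac14\sum_{l=1}^4i^{\,l-1}P(z,i^{\,l-1})=\sum_{n\equiv1\ (4)}r^{|n|}e^{int}=\frac z{1-z^4}+\overline{\frac{z^3}{1-z^4}} .
\]
We claim that
\begin{equation}\label{eq:symf}
f=-i\kappa\big(\cos\theta+\tfrac i2\sin\theta\big)Q+\tfrac\kappa2\sin\theta\;\Pi .
\end{equation}
Indeed, after multiplication by $(1-z^4)^2/\kappa$ the derivatives of the analytic and co-analytic parts of the right side are
\begin{align*}
(-i\cos\theta+\tfrac12\sin\theta)(1-z^4)+\tfrac12\sin\theta\,(1+3z^4)&=ie^{-i\theta}z^4-ie^{i\theta},\\
-(i\cos\theta+\tfrac12\sin\theta)z^2(1-z^4)+\tfrac12\sin\theta\,(3z^2+z^6)&=z^2\big(ie^{-i\theta}z^4-ie^{i\theta}\big).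
\end{align*}
The term $\Pi$ vanishes on the four arcs and tends to infinity in the direction $i^{\,l-1}$ along the radius to $x_l=i^{\,l-1}$, in agreement with \eqref{eq:eta}. The term with $Q$ gives $R_l=i^{\,l-1}R_1$ and $R_1=\frac{\pi\kappa}4(1-i)(\cos\theta+\frac i2\sin\theta)$. The spike at $x_1$ points in the direction $1$ and starts from $R_4$ and $R_1$, where
\[
R_1-R_4=(1+i)R_1=\tfrac{\pi\kappa}2\big(\cos\theta+\tfrac i2\sin\theta\big).
\]
For $\theta=\pi/2$ this vector is perpendicular to the spike, and the configuration is a plus sign. As $\theta\to0$ or $\pi$ it becomes parallel to the spike, whose width $\frac{\pi\kappa}4\sin\theta$ tends to $0$: the configuration is a square with a thin spike prolonging each side, a pinwheel as in Figure~\ref{fig:star}.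

For general $\xi$, formula \eqref{eq:hprime} gives $e^{-2i\xi}h'(e^{-i\xi}z)$ in place of $h'(z)$, hence $e^{-i\xi}f(e^{-i\xi}z)$ in place of $f(z)$. Thus
\[
R_1=\tfrac{\pi\kappa}4(1-i)\,e^{-i\xi}\big(\cos\theta+\tfrac i2\sin\theta\big),\qquad h'(0)=-i\kappa\,e^{i(\theta-2\xi)} .
\]
Now move in the family with all $R_l$ fixed, using $\theta$ as parameter. We have
\[
\frac d{d\theta}\log\big(\cos\theta+\tfrac i2\sin\theta\big)=\frac{-3\sin\theta\cos\theta+2i}{1+3\cos^2\theta},
\]
so $R_1$ stays fixed when $\dot\xi=2/(1+3\cos^2\theta)$ and $\dot\kappa/\kappa=3\sin\theta\cos\theta/(1+3\cos^2\theta)$. Then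
\[
\frac d{d\theta}\log h'(0)=\frac{\dot\kappa}\kappa+i(1-2\dot\xi)=\frac{3\sin\theta}{1+3\cos^2\theta}\,e^{-i\theta},\qquad
\frac d{d\theta}h'(0)=-ie^{-2i\xi}\,\frac{3\kappa\sin\theta}{1+3\cos^2\theta}.
\]
Two facts stand out. First, the variation of $h'(0)$ lies on the line $\ell=ie^{-2i\xi}\mathbb R$, which depends on the poles but not on the zeros. Second, with the poles fixed, $h'(0)$ makes exactly a half-turn as the zeros move from one pole to the next. The variation leaves $\chi=\arg h'(0)$ stationary precisely when $h'(0)\in\ell$. Here the half-turn starts and ends on $\ell$, so there is no crossing for $0<\theta<\pi$. But if the two facts hold in general, and if breaking the symmetry tilts $\ell$ away from the starting direction, then the half-turn must cross $\ell$, and $J_0$ changes sign there. Lemma~\ref{lem:kernel} generalizes the first fact, Lemma~\ref{lem:tilt} provides the tilt, and the proof of Proposition~\ref{prop:sign} contains the second fact.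

\section{Variations that fix the reflex vertices}\label{sec:kernel}

A variation of $f_{m,0}$ that fixes all $R_l$ is a harmonic function vanishing on the circle except at the points $x_l$. It should therefore be a combination of Poisson kernels and their derivatives at these points, and the equation $g'=z^Nh'$ should restrict the coefficients. The zeros $\zeta_l$ do not enter this description.

Fix $\xi$. For $b\in\mathbb R^M$ and $k\in\frac12\mathbb Z$ put $S_k=\sum_lb_le^{ik\xi_l}$, so that $S_{-k}=\overline{S_k}$, and let
\begin{align*}
\varphi_b(z)&=\sum_{n\ge0}i(n+N)S_{-n-N/2}\,z^n+\sum_{n\ge1}i(N-n)S_{n-N/2}\,\bar z^n,\\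
H_b'(z)&=\partial_z\varphi_b=\sum_{n\ge1}i\,n(n+N)S_{-n-N/2}\,z^{n-1}.
\end{align*}
In closed form, $\varphi_b=\sum_lb_le^{-iN\xi_l/2}(\partial_t+iN)P(z,x_l)$. We write $\partial_{\dot m}$ for the derivative in $m$ in the direction $\dot m=(\dot\xi,\dot\sigma,\dot\kappa)$.

\begin{lemma}\label{lem:kernel}
Let $m\in\mathcal P$, and let $\dot m\ne0$ satisfy $\partial_{\dot m}R_l(m,0)=0$ for all $l$. Then $\partial_{\dot m}h'_{m,0}=H_b'\not\equiv0$ for some $b\in\mathbb R^M\setminus\{0\}$ with
\begin{equation}\label{eq:cond}
S_{n-N/2}=0\quad(1\le n\le N-1),\qquad\varphi_b(c)=0 .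
\end{equation}
\end{lemma}

\begin{proof}
Let $\varphi=\partial_{\dot m}f_{m,0}=H+\overline G$, where $H'=\partial_{\dot m}h'_{m,0}$ and $G'=z^NH'$. Then $\varphi(c)=0$. Logarithmic differentiation of \eqref{eq:hprime} gives
\[
\frac{H'}{h'}=\frac{\dot C}C+\sum_l\frac{\dot\zeta_l}{\zeta_l-z}-\sum_l\frac{2\dot x_l}{x_l-z}.
\]
If $H'\equiv0$, all residues vanish, so $\dot\sigma=\dot\xi=0$, then $\dot C=0$ and $\dot\kappa=0$, contrary to $\dot m\ne0$. A point $z$ of the open arc from $x_l$ to $x_{l+1}$ stays on that arc when $m$ is varied slightly, so $\varphi(z)=\partial_{\dot m}R_l=0$.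

\emph{The Fourier coefficients of $\varphi$.} The function $\Lambda(z)=zH'(z)$ is rational, with poles of order at most $3$ at the $x_l$ and no others, since the zeros of $h'$ cancel the poles at the $\zeta_l$. Also $\Lambda(0)=0$, and $\Lambda(\infty)=0$ because $H'=O(|z|^{-M})$. So $\Lambda$ is a linear combination of the functions $(1-z/x_l)^{-j}$, $j=1,2,3$. We have $(1-u)^{-1}=\sum_{n\ge0}u^n$ for $|u|<1$ and $(1-u)^{-1}=-\sum_{n\le-1}u^n$ for $|u|>1$. Applying $1+u\frac d{du}$ and then $1+\frac12u\frac d{du}$ produces $(1-u)^{-2}$ and $(1-u)^{-3}$ and multiplies the coefficients in both series by the same polynomial in $n$. Hence there are polynomials $p_l$ of degree at most $2$ with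
\[
\Lambda=\sum_{n\ge0}\sum_lp_l(n)x_l^{-n}z^n\quad(|z|<1),\qquad\Lambda=-\sum_{n\le-1}\sum_lp_l(n)x_l^{-n}z^n\quad(|z|>1).
\]
Write $\varphi=\sum_nc_nr^{|n|}e^{int}$. By \eqref{eq:fourier}, $\Lambda=\sum_{n\ge1}nc_nz^n$ in $\mathbb D$. On the arcs $0=\partial_t\varphi=i(\Lambda-\overline{zG'})$, so the rational functions $\Lambda(z)$ and $\overline{(zG')(1/\bar z)}$ coincide, and \eqref{eq:fourier} gives $\Lambda=\sum_{n\ge1}nc_{-n}z^{-n}$ for $|z|>1$. Comparing coefficients,
\[
nc_n=\sum_lp_l(n)x_l^{-n}\qquad(n\in\mathbb Z).
\]
Write $p_l(n)=p_l(0)+n(A_l+B_ln)$ and sum $c_nr^{|n|}e^{int}$ over $n\neq0$. The terms with $A_l$ and $B_l$ give $A_l(P(z,x_l)-1)$ and $-iB_l\,\partial_tP(z,x_l)$. Both $P$ and $\partial_tP$ contain the factor $1-r^2$ and tend to $0$ as $r\to1$ when $e^{it}\ne x_l$. Thus on the arcs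
\[
0=\varphi(e^{it})=c_0-\sum_lA_l+\sum_lp_l(0)\sum_{n\ne0}\frac{e^{in(t-\xi_l)}}n .
\]
By \eqref{eq:saw} the right side jumps by $2\pi i\,p_l(0)$ at $\xi_l$. So $p_l(0)=0$ for all $l$, then $c_0=\sum_lA_l$, and
\[
c_n=\sum_l(A_l+B_ln)x_l^{-n}\qquad(n\in\mathbb Z).
\]

\emph{The dilatation.} The identity $zG'=z^N\Lambda$ says that $c_{-n}=0$ for $1\le n\le N$ and $n\overline{c_{-n}}=(n-N)c_{n-N}$ for $n>N$. The second condition reads $\sum_lq_l(n)x_l^{-n}=0$ for $n>N$, where
\[
q_l(n)=n\big(\overline{A_l}-n\overline{B_l}\big)-(n-N)\big(A_l+(n-N)B_l\big)x_l^N .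
\]
Each $q_l$ vanishes identically, because the generating function $\sum_{n\geq0} q_l(n)x_l^{-n}z^n$ is rational with its only possible pole at $x_l$, and it has a pole there unless $q_l=0$. From $q_l(0)=0$ we get $A_l=NB_l$, and then $q_l(n)=n(N-n)(\overline{B_l}+B_lx_l^N)$. So $B_le^{iN\xi_l/2}$ is purely imaginary, say $B_l=ib_le^{-iN\xi_l/2}$ with $b_l$ real. Therefore $c_n=i(n+N)S_{-n-N/2}$ for all $n$, which means $\varphi=\varphi_b$ and $H'=H_b'$. The conditions $c_{-n}=0$ give $S_{n-N/2}=0$ for $1\le n\le N-1$, and $b\ne0$ since $H'\not\equiv0$.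
\end{proof}

\section{The Jacobian changes sign}\label{sec:fold}

When all $\sigma_l\to\xi_l$ with $\kappa=1$, each zero cancels one pole in \eqref{eq:hprime}, and $h'_{m,0}(c)$ tends to
\[
h_*=\frac{i^N\exp\big(\frac i2\sum_l\xi_l\big)}{\prod_l(x_l-c)} .
\]
This is the starting direction of the half-turn. We must compare it with the line spanned by $H_b'(c)$. The proof below shows that for $c=0$ the two agree whatever the nodes $x_l$ are, so we move $c$ and compute to first order.

Let $e_j$ be the elementary symmetric functions of $x_1,\dots,x_M$. Fix from now on a $\xi$ with all gaps less than $2\pi/N$ and $e_1\ne0$. For instance, take $\xi_l=2\pi(l-1)/M$ for $l<M$ and $\xi_M=2\pi(M-1)/M+\tau$ with $\tau>0$ small: the gaps are close to $2\pi/M<2\pi/N$, and $e_1=x_M-e^{2\pi i(M-1)/M}\ne0$.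

\begin{lemma}\label{lem:tilt}
Let $c=i\varsigma e_1$ with $\varsigma>0$ small enough. Then the solutions $b\in\mathbb R^M$ of \eqref{eq:cond} form a line, and $H_b'(c)/h_*\notin\mathbb R$ for $b\ne0$ on this line.
\end{lemma}

\begin{proof}
\emph{Dimension.} For $c\in\mathbb D$ consider the real-linear map
\[
L_c:\ b\mapsto\big((S_{n-N/2})_{n=1}^{N-1},\ \varphi_b(c)\big)\in\{(s_n)\in\mathbb C^{N-1}:s_{N-n}=\overline{s_n}\}\times\mathbb C .
\]
The target has real dimension $(N-1)+2=M-1$, and $L_c$ is real-analytic in $c$. Since $\varphi_b(0)=iNS_{-N/2}$ and $S_{N/2}=\overline{S_{-N/2}}$, the kernel of $L_0$ consists of the real solutions of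
\[
\sum_lb_le^{-iN\xi_l/2}x_l^n=0\qquad(0\le n\le N).
\]
This Vandermonde system has rank $N+1$, so its complex solutions form a complex line. Conjugation permutes the equations, so this line is invariant under conjugation and its real points form a real line. Hence $L_0$ is onto, and so is $L_c$ for small $|c|$. The signed maximal minors of $L_c$ give a vector $b=b(c)$ that spans the kernel, is real-analytic in $c$, and has $b(0)\ne0$. Below, $O(\cdot)$ refers to $c\to0$.

\emph{Three relations among the $S_k$.} By \eqref{eq:cond} the terms of $\varphi_b$ with $\bar z^n$ vanish for $1\le n\le N$. So $\varphi_b(c)=0$ gives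
\begin{equation}\label{eq:r1}
S_{-N/2}=-\frac{N+1}N\,c\,S_{-N/2-1}+O(|c|^2).
\end{equation}
Each $x_l$ satisfies $\sum_{j=0}^M(-1)^je_jx_l^{M-j}=0$, and $e_{M-1}=e_M\overline{e_1}$ because $|x_l|=1$. Multiply by $b_le^{-i(N/2+1)\xi_l}$ and sum over $l$. The $j$-th term contains $S_{N/2+1-j}$, which vanishes for $2\le j\le N$, and there remains
\begin{equation}\label{eq:r2}
S_{N/2+1}+(-1)^Ne_MS_{-N/2-1}=e_1S_{N/2}+(-1)^Ne_M\overline{e_1}\,S_{-N/2}.
\end{equation}
Multiply instead by $b_le^{-i(N/2+2)\xi_l}$. The $j$-th term contains $S_{N/2-j}$, which vanishes for $1\le j\le N-1$ and is $O(|c|)$ for $j=0$ and $j=N$ by \eqref{eq:r1}. The terms $j=N+1$ and $j=N+2$ give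
\begin{equation}\label{eq:r3}
S_{-N/2-2}=\overline{e_1}\,S_{-N/2-1}+O(|c|).
\end{equation}

\emph{The quotient.} Let $\nu=i^{1-N}\exp(\frac i2\sum\xi_l)$. Then $|\nu|=1$, $\nu^2=-(-1)^Ne_M$, and $h_*=i\bar\nu/\prod_l(1-c\overline{x_l})$. Put $X=\nu S_{-N/2-1}$ and $Y=\bar\nu e_1S_{N/2}$. Multiplying \eqref{eq:r2} by $\bar\nu$ gives $\overline X-X=Y-\overline Y$, that is, $\operatorname{Im}X=-\operatorname{Im}Y$. The conjugate of \eqref{eq:r1} gives $Y=-\frac{N+1}N\bar ce_1\overline X+O(|c|^2)$. At $c=0$ we have $Y=0$, so $X_0=X|_{c=0}$ is real. It is not zero, for otherwise $S_k=0$ for the $M$ exponents $k=-\frac N2-1,-\frac N2,\dots,\frac N2$, a nonsingular Vandermonde system that forces $b(0)=0$. Hence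
\[
\operatorname{Im}X=\frac{N+1}N\,X_0\operatorname{Im}(\bar ce_1)+O(|c|^2).
\]
By \eqref{eq:r3}, $H_b'(c)=i\big[(N+1)+2(N+2)\overline{e_1}c\big]S_{-N/2-1}+O(|c|^2)$, and $\prod_l(1-c\overline{x_l})=1-\overline{e_1}c+O(|c|^2)$. Therefore
\begin{equation}\label{eq:quot}
\frac{H_b'(c)}{h_*}=X\big[(N+1)+(N+3)\overline{e_1}c\big]+O(|c|^2),
\end{equation}
and, since $\operatorname{Im}(\overline{e_1}c)=-\operatorname{Im}(\bar ce_1)$,
\[
\operatorname{Im}\frac{H_b'(c)}{h_*}=X_0\operatorname{Im}(\bar ce_1)\Big[\frac{(N+1)^2}N-(N+3)\Big]+O(|c|^2)=-\frac{N-1}N\,X_0\operatorname{Im}(\bar ce_1)+O(|c|^2).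
\]
For $c=i\varsigma e_1$ we have $\operatorname{Im}(\bar ce_1)=-\varsigma|e_1|^2$, which is of exact order $|c|$. As $N\ge2$, the imaginary part is nonzero for small $\varsigma$.
\end{proof}

The factor $N-1$ in the last display is the only place where $N\ge2$ is used; for $N=1$ the first-order term vanishes and the computation decides nothing. Fix $c$ and $b$ as in the lemma.

\begin{proposition}\label{prop:sign}
There is $m_0\in\mathcal P$ such that $J_0=\det d\Psi_0$ takes both signs in every neighborhood of $m_0$.
\end{proposition}

\begin{proof}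
Let $m(u)\in\mathcal P$, $0<u<1$, be the path with the fixed $\xi$, $\kappa=1$ and $\sigma_l=\xi_l+u(\xi_{l+1}-\xi_l)$. Let $D(u)$ be the real $2M\times(2M+1)$ matrix of $d(R_1,\dots,R_M)$ at $(m(u),0)$, formed by all rows of $d\Psi_0$ but the last. The conditions \eqref{eq:cond} involve only $\xi$ and $c$. By Lemmas~\ref{lem:kernel} and~\ref{lem:tilt}, $\dot m\mapsto\partial_{\dot m}h'$ maps $\ker D(u)$ injectively into the line $\mathbb RH_b'$, which does not depend on $u$. So $\ker D(u)$ has dimension at most one, hence exactly one, and $D(u)$ has full rank.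

Let $v(u)$ be the vector of cofactors of the last row of $d\Psi_0$. It is continuous in $u$, nonzero, and lies in $\ker D(u)$, and expansion along the last row gives $J_0=d\chi(v)$. Write $\partial_vh'=\mu(u)H_b'$. The real number $\mu(u)$ is nonzero, and it is continuous because $\mu(u)=\partial_vh'(c)/H_b'(c)$ with $H_b'(c)\ne0$. So $\mu$ has constant sign, and
\[
J_0(m(u))=\operatorname{Im}\frac{\partial_vh'(c)}{h'(c)}=\mu(u)\operatorname{Im}\frac{H_b'(c)}{h'_{m(u),0}(c)} .
\]
By \eqref{eq:hprime}, $h'_{m(u),0}(c)$ is a constant times $\prod_le^{-i\sigma_l/2}(\zeta_l-c)$, and for $\zeta=e^{i\sigma}$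
\[
\frac d{d\sigma}\arg\big[e^{-i\sigma/2}(\zeta-c)\big]=-\frac12+\operatorname{Re}\frac\zeta{\zeta-c}=\frac12\operatorname{Re}\frac{\zeta+c}{\zeta-c}=\frac12P(c,\zeta)>0 .
\]
Thus $\arg h'(c)$ increases strictly along the path, in total by $\sum_l\int_{\xi_l}^{\xi_{l+1}}\frac12P(c,e^{i\sigma})\,d\sigma=\pi$, starting from $\arg h_*$. So $\arg\big(H_b'(c)/h'(c)\big)$ decreases strictly by $\pi$, and by Lemma~\ref{lem:tilt} it starts from a value that is not a multiple of $\pi$. It passes through exactly one multiple of $\pi$, at some $u_0\in(0,1)$, and $J_0(m(u))$ changes sign there. Take $m_0=m(u_0)$.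
\end{proof}

\begin{remark}
By \eqref{eq:quot} the tilt is an angle $O(|c|)$, while $\arg h'(c)$ turns at a rate of at least $\pi(1-|c|)/(1+|c|)$ in $u$. So $u_0$ is within $O(|c|)$ of $0$ or $1$: the sign change occurs where the zeros nearly cancel poles. In Section~\ref{sec:example} this was the pinwheel regime.
\end{remark}

\section{Finite spikes and the slit disk}\label{sec:slit}

The maps $f_{m,0}$ are unbounded. We now split the double poles so that all tips lie on one large circle $|w|=\rho=1/\delta$. Since $W_l=Z_l/\varepsilon_l$, this means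
\begin{equation}\label{eq:eps}
\varepsilon_l-\delta\,|Z_l(m,\varepsilon)|=0\qquad(1\le l\le M).
\end{equation}
By \eqref{eq:eta} the system is real-analytic near $(m,\varepsilon,\delta)=(m_0,0,0)$. For $\delta=0$ it is solved by $\varepsilon=0$, and its derivative in $\varepsilon$ is the identity. The implicit function theorem gives an open ball $U$ about $m_0$ with $\overline U\subset\mathcal P$, a number $\delta_0>0$, and a real-analytic solution $\varepsilon(m,\delta)$ on a neighborhood of $\overline U\times[0,\delta_0]$ with $\varepsilon(m,0)=0$, $(m,\varepsilon)\in\mathcal Q$ and $Z_l\neq0$. By \eqref{eq:eps}, $\varepsilon_l>0$ for $\delta>0$. Shrinking $U$ and $\delta_0$, we also arrange that for all $m\in\overline U$, $0\le\delta\le\delta_0$ and all $l$: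
\begin{itemize}
\item[(U1)] $|\eta_l(m)-\eta_l(m_0)|<\frac1{10}\min_j\big(\eta_{j+1}(m_0)-\eta_j(m_0)\big)$;
\item[(U2)] $\sigma_l\in I_l'$ and $\xi_l\pm\varepsilon_l\in I_l$, where $I_l,I_l'$ are fixed intervals whose $2M$ images on the circle are disjoint arcs.
\end{itemize}
Write $f_{m,\delta}$ for $f_{m,\varepsilon(m,\delta)}$, and let $\Psi_\delta(m)=(R_1,\dots,R_M,\chi)(m,\varepsilon(m,\delta))$. The $R_l$ are bounded on $\overline U\times[0,\delta_0]$, so by \eqref{eq:eta}, as $\delta\to0$ and uniformly in $m\in\overline U$,
\begin{equation}\label{eq:W}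
|W_l|=\rho,\qquad W_l=\rho\big(e^{i\eta_l(m)}+o(1)\big),\qquad W_l-R_j=\rho\big(e^{i\eta_l(m)}+o(1)\big).
\end{equation}
Let $\mathbb D_\rho=\{|w|<\rho\}$, $W_{M+1}=W_1$, and
\[
\Sigma_l=\overline{\mathbb D_\rho}\cap\{R_l+a(W_l-R_l)+a'(W_{l+1}-R_l):a,a'\ge0\}.
\]

\begin{lemma}\label{lem:univ}
For all small $\delta>0$ and all $m\in\overline U$, the map $f=f_{m,\delta}$ is univalent, $|R_l|<\rho$, $f(\mathbb D)\subset\mathbb D_\rho$, and $f(\mathbb D)\cap\Sigma_l=\emptyset$ for all $l$.
\end{lemma}

\begin{proof}
On $\overline U$ the differences $\eta_{l+1}-\eta_l$ stay in a compact subset of $(0,\pi)$. By \eqref{eq:W}, for small $\delta$ we have $|R_l|<\rho$ and the counterclockwise angle from $W_l-R_l$ to $W_{l+1}-R_l$ lies in $(0,\pi)$. So $\Sigma_l$ is a compact convex set with nonempty interior. Its positively oriented boundary consists of $[R_l,W_l]$, the counterclockwise arc from $W_l$ to $W_{l+1}$, and $[W_{l+1},R_l]$. This arc subtends the angle $\eta_{l+1}-\eta_l+o(1)$ at $0$. The sum of the $M$ angles is a multiple of $2\pi$ and is $2\pi+o(1)$ by \eqref{eq:etagap}, so the arcs cover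 the circle exactly once.

By Lemma~\ref{lem:pole}, Lemma~\ref{lem:count} applies to $f$ with the $2M$ simple poles and the polygon $\Gamma=W_1R_1W_2R_2\cdots W_MR_MW_1$. As chains, $\Gamma=\partial\mathbb D_\rho-\sum_l\partial\Sigma_l$. Hence the number of preimages of $w\notin\Gamma$ is
\[
n(w)=1-\#\{l:w\in\Sigma_l\}\quad(|w|<\rho),\qquad n(w)=0\quad(|w|>\rho).
\]
So $n\le1$ off $\Gamma\cup\partial\mathbb D_\rho$, and $f$ is univalent. Since $n\ge0$, we get $n=0$ on $\operatorname{int}\Sigma_l\setminus\Gamma$. The open set $f(\mathbb D)$ misses $\operatorname{int}\Sigma_l\setminus\Gamma$ and $\{|w|>\rho\}$, hence also their closures $\Sigma_l$ and $\{|w|\ge\rho\}$.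
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Two maps with the same data.} By Proposition~\ref{prop:sign} there are $m_\pm\in U$ with $J_0(m_+)>0>J_0(m_-)$. The Jacobian of $\Psi_\delta$ is continuous in $\delta$, so it has the same signs at $m_\pm$ for small $\delta>0$. Let $\theta_l=\frac12\big(\eta_l(m_0)+\eta_{l+1}(m_0)\big)$. By (U1) and \eqref{eq:W}, for small $\delta$ and all $m\in\overline U$ the direction $e^{i\theta_l}$ lies strictly between $W_l-R_l$ and $W_{l+1}-R_l$. Fix $\delta>0$ so small that these statements and Lemma~\ref{lem:univ} hold. By Lemma~\ref{lem:fold} there are $m\ne m'$ in $\overline U$ with $\Psi_\delta(m)=\Psi_\delta(m')$. Put $f=f_{m,\delta}$ and $F=f_{m',\delta}$. Both maps are univalent with dilatation $z^N$ and vanish at $c$. They have the same points $R_l$ and the same $\chi=\arg f_z(c)=\arg F_z(c)$, and the tips $W_l$ of $f$ and $W_l'$ of $F$ lie on $|w|=\rho$. Moreover $f\ne F$. Indeed, by (U2) the function $f_z$ determines $\sigma_l$ as the argument in $I_l'$ of a zero, $\xi_l$ as the midpoint of the two arguments in $I_l$ of poles,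 and then $\kappa=|C|$; so it determines $m$.

\emph{The slits.} Let $L_l=\{R_l+ae^{i\theta_l}:a\ge0\}\cap\overline{\mathbb D_\rho}$. This segment lies in the sector $\Sigma_l$ of $f$ and in that of $F$, so neither image meets it. Its endpoint $w_l^*$ on the circle lies in the open arc from $W_l$ to $W_{l+1}$; in particular the $w_l^*$ are distinct. Suppose $p\in L_l\cap L_k$ with $l<k$. Then $|p|<\rho$, and the rays from $p$ through $w_l^*$ and $w_k^*$ divide the plane into two open wedges, each containing one of the two open circular arcs between $w_l^*$ and $w_k^*$. The parts of these rays in $\mathbb D_\rho$ lie on the slits, so the connected set $f(\mathbb D)$ lies in one wedge. But $W_{l+1}$ and $W_{k+1}$ are limits of points of $f(\mathbb D)$ and lie on different arcs, hence in different open wedges. This contradiction shows that the slits are disjoint.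

\emph{The domain.} Let $\Omega_0=\mathbb D_\rho\setminus\bigcup_lL_l$. Janiszewski's theorem states that if two compact subsets of the sphere have connected complements and connected intersection, then their union has connected complement. Start from $\{|w|\ge\rho\}\cup\{\infty\}$ and add the slits one at a time; each meets the previous union in the single point $w_l^*$. So $\Omega_0$ is connected. Its complement in the sphere is connected as well, so $\Omega_0$ is simply connected. Its boundary is the union of the circle and the slits, which is a continuous image of an interval and hence locally connected, and it contains all $R_l$, $W_l$, $W_l'$. Both images lie in $\Omega_0$, and $0=f(c)\in\Omega_0$.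

\emph{Normalization.} Let $\alpha(z)=(z+c)/(1+\bar cz)$, and put $\hat f=e^{-i\chi}f\circ\alpha$, $\hat F=e^{-i\chi}F\circ\alpha$, $\Omega=e^{-i\chi}\Omega_0$. Multiplication by $e^{-i\chi}$ multiplies $h$ by $e^{-i\chi}$ and $g$ by $e^{i\chi}$, so both maps are univalent with dilatation $\omega=e^{2i\chi}\alpha^N$. They map into $\Omega$ and vanish at $0$, with $\hat f_z(0)=|f_z(c)|(1-|c|^2)>0$ and $\hat F_z(0)=|F_z(c)|(1-|c|^2)>0$; this is (i). For $\hat f$ let $E$ be the preimage under $\alpha$ of the $2M$ poles of $f_z$. Off $E$ the map extends continuously, with values among the points $e^{-i\chi}R_l$, $e^{-i\chi}W_l$ of $\partial\Omega$; this is (ii), and (iii) is Lemma~\ref{lem:pole}. For $\hat F$ use the poles of $F_z$ and the points $e^{-i\chi}R_l$, $e^{-i\chi}W_l'$. Thus $\hat f\ne\hat F$ are GRMT solutions for $(\Omega,\omega)$.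
\end{proof}

\section{Strictly starlike domains}\label{sec:starlike}

We prove Theorem~\ref{thm:B}. Let $f\ne F$ be GRMT solutions for $(\Omega,\omega)$, named so that $\lambda_0=F_z(0)/f_z(0)\le1$. The plan is to shrink $f$ to a map $\tilde f$ with values in a compact subset of $\Omega$ and to count the solutions of $F=\tilde f$ with their indices. The normalization at $0$ makes the count at least $2$, and the boundary behavior makes it at most $1$.

\subsection*{Step 1: the count is at least two}
Let $\varphi=F-\lambda_0f$, a solution of \eqref{eq:beltrami} with $\varphi(0)=\varphi_z(0)=0$. If $\varphi\equiv0$, then $\lambda_0<1$, and off a countable set $F^*=\lambda_0f^*\in\lambda_0\overline\Omega\subset\Omega$, contrary to (ii). So $\varphi$ is not constant, and by Lemma~\ref{lem:local} it has index at least $2$ on a small circle $|z|=r$. Choose $\lambda\in(0,1)$ close to $\lambda_0$ and put $\tilde f=\lambda f+q$ with $q\in\mathbb C$ small; one more condition on $q$ comes in Step~3. If $|\lambda_0-\lambda|$ and $|q|$ are small enough, then $F-\tilde f$ has the same index as $\varphi$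 on $|z|=r$, and
\[
\tilde f(\mathbb D)\subset K:=\lambda\overline\Omega+q\subset\Omega
\]
with $K$ compact. This inclusion is the main use of strict starlikeness; it fails for a slit disk, where $\overline\Omega$ is the full closed disk. The function $F-\tilde f$ is a nonconstant solution of \eqref{eq:beltrami}, so by Lemma~\ref{lem:local}
\begin{equation}\label{eq:two}
\text{its zeros in $\mathbb D$ are isolated, of positive index, with total index $\ge2$ in $|z|<r$.}
\end{equation}

To use the boundary we pass from the equation $F=\tilde f$ to the fixed point equation $z=F^{-1}(\tilde f(z))$. This does not change indices. Let $F(z_1)=\tilde f(z_1)$ and $A=F^{-1}\circ\tilde f$ near $z_1$, so that $A(z_1)=z_1$. Then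
\begin{equation}\label{eq:transfer}
F(z)-\tilde f(z)=F(z)-F(A(z))=\mathcal L(z)\,[z-A(z)],\qquad\mathcal L(z)=\int_0^1DF\big(A(z)+u(z-A(z))\big)\,du .
\end{equation}
The real matrices $\mathcal L(z)$ are continuous and tend to $DF(z_1)$, whose determinant is positive by Lemma~\ref{lem:local}. On a small circle $\mathcal L$ can be deformed through invertible matrices to $DF(z_1)$ and then to the identity. So $z-A(z)$ and $F-\tilde f$ have the same index at $z_1$.

If $F(\mathbb D)=\Omega$, the proof ends here. The map $A$ is defined on all of $\mathbb D$, with values in the compact set $F^{-1}(K)\subset\mathbb D$, so $z-A(z)$ has index $1$ on circles close to $\partial\mathbb D$, contrary to \eqref{eq:two}. In general $\tilde f(\mathbb D)$ need not lie in $F(\mathbb D)$. We therefore extend $F^{-1}$ to $\Omega$; the extension takes values on $\partial\mathbb D$, and this is what must then be controlled.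

\subsection*{Step 2: extending $F^{-1}$ to $\Omega$}
Let $E$ be the exceptional set of $F$, and let $I_t$ be the cluster segment of $F$ at $e^{it}\in E$. Since $F$ is a homeomorphism onto the open set $F(\mathbb D)$, the boundary of $F(\mathbb D)$ is exactly the set of cluster values of $F$ at points of $\partial\mathbb D$. By (ii),
\[
Y:=\partial F(\mathbb D)\cap\Omega=\bigcup_{e^{it}\in E}(I_t\cap\Omega).
\]
A \emph{chord} is a component $\gamma$ of one of the sets $I_t\cap\Omega$. The endpoints of $I_t$ lie on $\partial\Omega$, so a chord is an open segment with distinct endpoints on $\partial\Omega$; it is a component of the intersection of its line with $\Omega$, and it is disjoint from $F(\mathbb D)\ni0$. This line does not pass through $0$: otherwise the endpoints would lie on one ray from $0$, one would be $a$ times the other with $0<a<1$, and it would belong to $\Omega$. The \emph{shadow} of $\gamma$ is the open set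
\[
V_\gamma=\{aw:w\in\gamma,\ a>1\}\cap\Omega .
\]

(a) \emph{$V_\gamma$ is disjoint from $F(\mathbb D)$ and from $Y$.} The boundary of $\{aw:w\in\gamma,\ a>1\}$ consists of $\gamma$ and the rays $\{aw_0:a\ge1\}$ from the endpoints $w_0$ of $\gamma$. These rays miss $\Omega$, since $aw_0\in\Omega$ would give $w_0\in\Omega$. So $V_\gamma$ is open and closed in $\Omega\setminus\gamma$. The connected set $F(\mathbb D)\subset\Omega\setminus\gamma$ contains $0\notin V_\gamma$, so it misses $V_\gamma$. As $V_\gamma$ is open, $\overline{F(\mathbb D)}\supset Y$ misses it too.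

(b) \emph{The sets $\gamma\cup V_\gamma$ are pairwise disjoint.} Let $aw=a'w'$ with $w\in\gamma$, $w'\in\gamma'$ and $a\ge a'\ge1$. If $a>a'$ then $w'\in V_\gamma\cap Y$, contrary to (a). So $w=w'$. Near $w$, the shadow $V_\gamma$ contains the half-disk on the side of $\gamma$ away from $0$. The open segment $\gamma'\subset Y$ passes through $w$ and misses that half-disk, so it is collinear with $\gamma$. Both are the component of the common line in $\Omega$ that contains $w$.

(c) \emph{$\Omega\setminus F(\mathbb D)=\bigcup_\gamma(\gamma\cup V_\gamma)$.} Let $w\in\Omega\setminus F(\mathbb D)$. The segment $[0,w]$ lies in $\Omega$, and its first point outside $F(\mathbb D)$ belongs to $Y$, hence to some chord $\gamma$. Then $w\in\gamma\cup V_\gamma$. The reverse inclusion follows from (a).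

(d) \emph{The triangle $\{aw:w\in\gamma,\ 0<a<1\}$ lies in $F(\mathbb D)$.} Otherwise, by (c), $aw\in\gamma'\cup V_{\gamma'}$ for some chord $\gamma'$, and then $w\in V_{\gamma'}\cap Y$, contrary to (a). Consequently, for $w\in\gamma$ and every small disk $\Delta$ centered at $w$, the set $F(\mathbb D)\cap\Delta$ is the open half-disk $\Delta^+$ on the side of $0$; the rest of $\Delta$ lies in $\gamma\cup V_\gamma$.

(e) \emph{There is $\tau_\gamma=e^{it}\in E$ such that $F^{-1}(w')\to\tau_\gamma$ as $w'\to w$ for every $w\in\gamma$, and $\gamma\subset I_t$.} The set of limits of $F^{-1}(w')$ as $w'\to w$ is the intersection of the nested connected compact sets $\overline{F^{-1}(\Delta^+)}$, so it is nonempty and connected. It lies in $\partial\mathbb D$ because $w\notin F(\mathbb D)$. If $e^{it}$ belongs to it, then $w\in\Omega$ is a cluster value of $F$ at $e^{it}$, so $e^{it}\in E$ and $w\in I_t$. A connected countable set is a point; call it $\tau(w)$. If $F^{-1}(\Delta^+)$ lies within $\eta$ of $\tau(w)$, then so does $\tau(w'')$ for $w''\in\gamma\cap\Delta$. So $\tau$ is a continuous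 map of the connected set $\gamma$ into the countable set $E$, hence constant.

Define $T:\Omega\to\overline{\mathbb D}$ by $T=F^{-1}$ on $F(\mathbb D)$ and $T=\tau_\gamma$ on $\gamma\cup V_\gamma$. It is well defined by (a)--(c). It is continuous on the open sets $F(\mathbb D)$ and $V_\gamma$, and on each chord by (d) and (e). Put
\[
A=T\circ\tilde f:\mathbb D\to\overline{\mathbb D}.
\]
For $z\in\mathbb D$, the equation $z=A(z)$ forces $\tilde f(z)\in F(\mathbb D)$, so it is equivalent to $F(z)=\tilde f(z)$.

(f) \emph{The set $T(K)\cap\partial\mathbb D$ is finite.} The set $\widehat K=\{aw:w\in K,\ 0\le a\le1\}$ is a compact subset of $\Omega$; let $d=\operatorname{dist}(\widehat K,\partial\Omega)$. If $\gamma\cup V_\gamma$ meets $K$, then $\gamma$ meets $\widehat K$, so its length is at least $2d$, and by (e) $F^*$ has a jump of size at least $2d$ at $\tau_\gamma$. There are finitely many such jumps. Otherwise some of them, $t_n$, converge monotonically to a point $t_0$, say from the right; there are $u_n,v_n$ off $E$ with $t_0<u_n<t_n<v_n\to t_0$ and $|F^*(v_n)-F^*(u_n)|\ge d$, although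 both values tend to $F^*(t_0+)$. Let $\tau_1,\dots,\tau_p$ be the points of $T(K)\cap\partial\mathbb D$.

\subsection*{Step 3: the choice of $q$}
The danger is that $z-A(z)$ becomes small as $z\to\tau_j$ in a way we cannot describe, which can happen if $\tilde f(z)$ approaches a chord with $\tau_\gamma=\tau_j$. A generic translation prevents this. Let $t$ be a jump point of $F^*$, let $\ell_t$ be the line containing $I_t$, and let $C_t$ be the cluster set of $f$ at $e^{it}$. By Lemma~\ref{lem:jump}, $C_t$ is a point or a segment parallel to $\ell_t$. So the set of $q$ for which $\lambda C_t+q$ meets $\ell_t$ is a line. Choose the small number $q$ of Step~1 off these countably many lines.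

Let $C_j'\subset K$ be the cluster set of $\tilde f$ at $\tau_j$, and let $O_j$ be the union of the shadows $V_\gamma$ with $\tau_\gamma=\tau_j$. By (e) and the choice of $q$, $C_j'$ meets no chord with $\tau_\gamma=\tau_j$. Hence $C_j'\cap O_j=C_j'\cap T^{-1}(\tau_j)$, and this set is open and closed in the connected set $C_j'$. So either $C_j'\subset O_j$ (type I) or $C_j'\cap T^{-1}(\tau_j)=\emptyset$ (type II). Let $k\ge0$ be the number of points of type I. Choose $r_0>0$ so small that the sets $N_j=\{z\in\mathbb D:|z-\tau_j|<r_0\}$, $\tau_j$ of type I, are disjoint and $\tilde f(N_j)\subset O_j$; this is possible because $O_j$ is an open set containing the cluster set. Then $A\equiv\tau_j$ on $N_j$. Let $N'$ be the union of the $N_j$.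

\subsection*{Step 4: the count is at most one}
We claim that there are $\rho_0\in(r,1)$ and $\eta>0$ with
\begin{equation}\label{eq:away}
|z-A(z)|\ge\eta\qquad\text{for }\rho_0\le|z|<1,\ z\notin N' .
\end{equation}
Otherwise there are $z_n\notin N'$ with $z_n\to y\in\partial\mathbb D$, $A(z_n)\to y$ and $\tilde f(z_n)\to w\in K$. By continuity $T(w)=y$, so $y=\tau_j$ for some $j$ and $w\in C_j'\cap T^{-1}(\tau_j)$. This excludes type II, and $z_n\notin N'$ excludes type I.

On $N_j$ we have $z-A(z)=z-\tau_j\ne0$, so $z-A(z)$ has no zero on the circle $|z|=\rho_0$. To compute its index there, let $\mu\in(\rho_0,1)$ be so close to $1$ that $1-\mu<\min(r_0,\eta)$ and $z-\mu A(z)$ has the same index as $z-A(z)$ on $|z|=\rho_0$. Let $\mu<\rho_1<1$. On $|z|=\rho_1$ we have $|\mu A|<|z|$, so $z-\mu A(z)$ has index $1$. In the annulus $\rho_0\le|z|\le\rho_1$ it has no zero outside $N'$, since there $|z-\mu A(z)|\ge\eta-(1-\mu)>0$ by \eqref{eq:away}. In $N_j$ it equals $z-\mu\tau_j$ and has the one zero $\mu\tau_j$, of index $1$, in the interior of the annulus. Therefore the index of $z-A(z)$ on $|z|=\rho_0$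 is $1-k\le1$.

On the other hand, the zeros of $z-A(z)$ in $|z|<\rho_0$ are those of $F-\tilde f$. They are finite in number and have the same indices by \eqref{eq:transfer}, and by \eqref{eq:two} these indices add up to at least $2$. This contradiction shows that $f=F$ and proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{1}
\bibitem{uniq} \emph{Uniqueness of harmonic mappings with Blaschke dilatations}, \texttt{https://www.math.purdue.edu/\textasciitilde weitsman/uniqueness3.pdf}.
\end{thebibliography}
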